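
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Powers of the product of two random involutions in $\mathrm{PSL}_n(q)$}


\begin{abstract}
Let $x$ and $z$ be random elements of two classes of involutions in a finite simple group of Lie type of rank $r$ over a field of odd order $q$. It has been conjectured that the probability that some power of $xz$ lies in a third given class of involutions is either $0$ or at least $c/r$, with $c>0$ absolute, and that for given first and second classes some third class has non-zero probability. The second assertion is true, but the bound $c/r$ is false: for every odd $q$ it fails in $\mathrm{PSL}_n(q)$ as $n\to\infty$. For $\mathrm{PSL}_n(q)$ with $n$ odd we determine the correct power of $r$. It is $r^{-\theta_q}$, where $\theta_q\in[\frac43,\frac32)$ depends only on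 the $2$-part of $q^2-1$.
\end{abstract}

\section{The question and the answer}

Two involutions $x,z$ of a finite group generate a dihedral group. If $xz$ has even order $2N$, then $(xz)^N$ is an involution commuting with both $x$ and $z$, and it is the only involution in the cyclic group $\langle xz\rangle$. So a pair of involutions determines either no further involution or exactly one, and that one lies in the centralizers of $x$ and of $z$. If $x$ and $z$ are random, what class does it lie in?

Let $G$ be a finite simple group of Lie type of Lie rank $r$ over a field of odd order $q$. A \emph{class of involutions} is a conjugacy class of elements of order $2$. For classes of involutions $\mathcal C_1,\mathcal C_2,\mathcal C_3$ of $G$ let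
\[
P(\mathcal C_1,\mathcal C_2,\mathcal C_3)
\]
be the probability that $(xz)^\kappa\in\mathcal C_3$ for some integer $\kappa$, where $x\in\mathcal C_1$ and $z\in\mathcal C_2$ are independent and uniform. The following conjecture is taken from \cite{source}.

\begin{conjecture}
There is an absolute constant $c>0$ such that for every $G$ as above, of Lie rank $r$, and all classes of involutions $\mathcal C_1,\mathcal C_2,\mathcal C_3$ of $G$, the probability $P(\mathcal C_1,\mathcal C_2,\mathcal C_3)$ is either $0$ or at least $c/r$. Moreover, for all $\mathcal C_1,\mathcal C_2$ there is a class $\mathcal C_3$ with $P(\mathcal C_1,\mathcal C_2,\mathcal C_3)\neq0$.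
\end{conjecture}

The order $1/r$ is a natural guess. In $\mathrm{PSL}_n(q)$ with $n$ odd, every involution lifts to exactly one involution of $\mathrm{SL}_n(q)$ and is determined up to conjugacy by the dimension of the $-1$-eigenspace of this lift, an even number between $2$ and $n-1=r$. There are $r/2$ classes, and equidistribution would give each probability $2/r$. The conjecture says that a class which can occur at all is not much rarer than that.

\subsection*{Results}

For $q$ odd put
\[
e=e_q=v_2(q^2-1)-1\ \ge 2,\qquad g_q=\frac14+\frac{2^{-e}}3\in\Big(\frac14,\frac13\Big],\qquad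
\theta_q=2-2g_q=\frac32-\frac{2^{1-e}}3\in\Big[\frac43,\frac32\Big),
\]
where $v_2$ is the $2$-adic valuation; $e\ge2$ because $q^2\equiv1\pmod 8$. The letter $e$ always has this meaning; the exponential function is written $\exp$. For $h$ even with $0<h<n$ let $C(h)$ be the set of involutions of $\mathrm{SL}_n(q)$ whose $-1$-eigenspace has dimension $h$. It is one class of $\mathrm{GL}_n(q)$, and since the determinant maps the centralizer $\mathrm{GL}_h(q)\times\mathrm{GL}_{n-h}(q)$ onto $\mathbb F_q^*$, it is one class of $\mathrm{SL}_n(q)$. Its image $\bar C(h)$ in $\mathrm{PSL}_n(q)$ is a class of involutions. The Lie rank of $\mathrm{PSL}_n(q)$ is $r=n-1$. Throughout, $c,C>0$ denote absolute constants that may change from line to line, $A\asymp B$ means $cB\le A\le CB$, and $\log$ is the natural logarithm.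

\begin{theorem}\label{thm:disproof}
Let $q$ be any odd prime power, $n\ge 21$, $G=\mathrm{PSL}_n(q)$, $a=\lfloor (n-1)/20\rfloor$, $\mathcal C_1=\bar C(2a)$ and $\mathcal C_2=\bar C(8a)$. For $0\le j\le 2a$,
\[
P\big(\mathcal C_1,\mathcal C_2,\bar C(6a+2j)\big)\asymp \big((1+j)(1+2a-j)\big)^{-\theta_q/2}.
\]
In particular, for $\mathcal C_3=\bar C(8a)$ (that is, $j=a$),
\[
0<c\,r^{-\theta_q}\le P(\mathcal C_1,\mathcal C_2,\mathcal C_3)\le C\,r^{-\theta_q}\le C\,r^{-4/3}.
\]
Hence $r\cdot P\le Cr^{-1/3}\to 0$ while $P\ne0$, and the bound $c/r$ of the conjecture is false. It already fails for each fixed odd $q$, for example for $\mathrm{SL}_n(3)=\mathrm{PSL}_n(3)$ with $n$ odd.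
\end{theorem}

\begin{theorem}\label{thm:sharp}
There is an absolute constant $c>0$ such that for all odd $n\ge3$, all odd $q$ and all classes of involutions of $\mathrm{PSL}_n(q)$, either $P=0$ or $P\ge c\,r^{-\theta_q}\ (\ge c\,r^{-3/2})$. The triples with $P\neq0$ are listed in Proposition~\ref{prop:list}. The exponent $\theta_q$ is best possible for each $q$, and the exponent $3/2$ is best possible uniformly in $q$: if $2^{e_q}\ge\log r$, which holds for instance for $q=3^{2^s}$ $(e_q=s+2)$ with $2^{s+2}\ge\log r$, then $r^{-\theta_q}\le \exp(\tfrac23)\,r^{-3/2}$.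
\end{theorem}

\begin{theorem}\label{thm:moreover}
In every nonabelian finite simple group, for all classes of involutions $\mathcal C_1,\mathcal C_2$ there is a class of involutions $\mathcal C_3$ with $P(\mathcal C_1,\mathcal C_2,\mathcal C_3)>0$.
\end{theorem}

We prove no lower bound for the other families of groups of Lie type; none is needed to refute the conjecture.

\subsection*{Where the exponent comes from}

Let the $-1$-eigenspaces of $x$ and $z$ have dimensions $k\le l$. We attach to the pair a $k\times k$ matrix $T$ over $\mathbb F_q$, which is nearly uniform when $l-k$ and $n-k-l$ are large. Each eigenvalue $\tau$ of $T$ corresponds to a pair $\lambda^{\pm1}$ of eigenvalues of $xz$, and what matters about $\tau$ is the number $s(\tau)=v_2(\text{order of }\lambda)$. If some $\tau$ has $s(\tau)\ge2$, the involution in $\langle xz\rangle$ has a $-1$-eigenspace of dimension at most $2k$. If all $s(\tau)\le1$, this dimension is $l-k+2J$, where $J$ is the number of eigenvalues with $s(\tau)=1$, counted with multiplicity.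 To reach a dimension $l-k+2j>2k$ we must therefore pay twice:
\begin{itemize}
\item $T$ must have no eigenvalue with $s(\tau)\ge2$. The values $s=0$ and $s=1$ each occur in $\mathbb F_{q^d}$ with a frequency whose average over $d$ (with weights $1/d$) is $g_q$. So the irreducible factors of the characteristic polynomial, of degree $k$, are restricted to a set of average frequency $2g_q<1$. This has probability about $k^{-(1-2g_q)}$.
\item Then $J$, which can take $k+1$ values, must equal $j$. For $j$ near $k/2$ this costs the expected factor $1/k$.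
\end{itemize}
The product is $k^{-(2-2g_q)}=k^{-\theta_q}$, and we can take $k$ proportional to $r$. The second payment is the $1/r$ of the conjecture; the first is what the conjecture misses. For $q=3$, $2g_q=\frac23$ and $\theta_q=\frac43$.

Section~\ref{sec:moreover} proves Theorem~\ref{thm:moreover}. Section~\ref{sec:pair} analyzes a pair of involutions and works out by hand the case $k=2$, $q=3$. Sections~\ref{sec:count} and \ref{sec:random} supply the probability estimates, and Sections~\ref{sec:proof1} and \ref{sec:proof2} prove Theorems~\ref{thm:disproof} and \ref{thm:sharp}.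

\section{A third class always exists}\label{sec:moreover}

\begin{proof}[Proof of Theorem~\ref{thm:moreover}]
We need one pair $(x,z)\in\mathcal C_1\times\mathcal C_2$ with $xz$ of even order; then some power of $xz$ is an involution, and its class can serve as $\mathcal C_3$.

Suppose $\mathcal C_1\neq\mathcal C_2$ and take any $x\in\mathcal C_1$, $z\in\mathcal C_2$. If $y=xz$ had odd order, then $y=u^2$ for some $u\in\langle y\rangle$. As $x$ inverts $u$, we would have $z=xy=xu^2=u^{-1}xu$, so $x$ and $z$ would be conjugate, a contradiction.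

Suppose $\mathcal C_1=\mathcal C_2\ni x$. Let $O(G)$ be the largest normal subgroup of odd order and $Z^*(G)$ the full preimage in $G$ of the center of $G/O(G)$. Glauberman's $Z^*$-theorem \cite{glauberman} says that an involution which commutes with none of its other conjugates lies in $Z^*(G)$. In a nonabelian simple group containing an involution, $O(G)=1$ and $Z^*(G)=Z(G)=1$. So $x$ commutes with some $z\neq x$ in $\mathcal C_1$, and $xz$ is an involution.
\end{proof}

\section{The operator attached to a pair of involutions}\label{sec:pair}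

Let $q$ be a power of the odd prime $p$ and $V=\mathbb F_q^n$. Since $2$ is invertible, the elements $x,z\in\mathrm{GL}_n(q)$ with $x^2=z^2=1$ are
\[
x=1-2E,\qquad z=1-2F
\]
with idempotents $E,F$; the $-1$-eigenspaces are $\operatorname{im}E$ and $\operatorname{im}F$, of dimensions $k$ and $l$, say. We call $k$ and $l$ the \emph{multiplicities} of $x$ and $z$. Put
\[
y=xz,\qquad t=y+y^{-1}=xz+zx,\qquad T=EF|_{\operatorname{im}E}.
\]
The element $t$ commutes with $x$ and $z$, hence with $E$ and $F$. It sees the eigenvalues of $y$ only up to inversion, and $T$ describes its restriction to $\operatorname{im} E$: for $v\in\operatorname{im}E$,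
\[
tv=(2-4E-4F+4EF+4FE)v=-2v+4EFv,\qquad\text{so}\qquad t|_{\operatorname{im}E}=4T-2 .
\]

Accordingly, for $\tau\in\overline{\mathbb F}_q$ let $\lambda=\lambda(\tau)$ be a root of
\[
\lambda+\lambda^{-1}=4\tau-2,
\]
which is determined up to inversion, and put $s(\tau)=v_2(\text{order of }\lambda)$. Then
\begin{equation}\label{eq:special}
\lambda=1\iff\tau=1,\qquad\lambda=-1\iff\tau=0,\qquad s(1)=0,\quad s(0)=1.
\end{equation}
Replacing $\tau$ by $1-\tau$ replaces $\lambda$ by $-\lambda$. Let $m_\tau$ be the algebraic multiplicity of $\tau$ as an eigenvalue of $T$, so that $\sum_\tau m_\tau=k$.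

\begin{lemma}\label{lem:dims}
Extend scalars to $\overline{\mathbb F}_q$ and let $V_\tau$ be the generalized $(4\tau-2)$-eigenspace of $t$ on $V$. On $V_\tau$ the only eigenvalues of $y$ are $\lambda(\tau)^{\pm1}$. Moreover
\[
\dim V_\tau=2m_\tau\ (\tau\ne0,1),\qquad \dim V_0=l-k+2m_0,\qquad \dim V_1=n-k-l+2m_1 .
\]
\end{lemma}

\begin{proof}
If $yv=\mu v$ with $0\neq v\in V_\tau$, then $\mu+\mu^{-1}=4\tau-2$; this is the first assertion. The space $V_\tau$ is invariant under $x,z,E,F$, and $EV_\tau=V_\tau\cap\operatorname{im}E$ is the generalized $\tau$-eigenspace of $T$. So $x$ has $-1$-multiplicity $m_\tau$ on $V_\tau$.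

Let $\tau\ne0,1$. As $xyx=zyz=y^{-1}$, both $x$ and $z$ interchange the generalized eigenspaces of $y$ on $V_\tau$ for $\lambda$ and $\lambda^{-1}\neq\lambda$. An involution interchanging two complementary subspaces has a $-1$-eigenspace of half the total dimension. So $x$ and $z$ both have $-1$-multiplicity $\frac12\dim V_\tau$, and $\dim V_\tau=2m_\tau$.

On $V_1$ the element $y=xz$ is unipotent. Its order is a power of $p$, hence odd, so $x$ and $z$ are conjugate there (as in Section~\ref{sec:moreover}), and $z$ has $-1$-multiplicity $m_1$. On $V_0$ the element $x(-z)=-y$ is unipotent, so $x$ and $-z$ are conjugate there, and $z$ has $-1$-multiplicity $\dim V_0-m_0$.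

Adding up the $-1$-multiplicities of $z$ gives $l=(k-m_0)+(\dim V_0-m_0)$, which is the formula for $\dim V_0$. Finally $\dim V_1=n-\dim V_0-2(k-m_0-m_1)=n-k-l+2m_1$.
\end{proof}

The involution in $\langle y\rangle$ can now be read off from $T$. We treat $-y$ at the same time, for use in Section~\ref{sec:proof2}.

\begin{lemma}\label{lem:readoff}
Let $S=\max\{s(\tau):m_\tau>0,\ \tau\ne0,1\}$, with $S=0$ if there is no such $\tau$.
\begin{enumerate}
\item[(a)] If $S\ge2$, each of $\langle y\rangle$ and $\langle -y\rangle$ contains an involution, and its $-1$-eigenspace has dimension $2\sum_{s(\tau)=S}m_\tau\in\{2,4,\dots,2k\}$.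
\item[(b)] If $S\le1$, put $J=\sum_{s(\tau)=1}m_\tau$ (including $\tau=0$) and $J'=\sum_{s(\tau)=0}m_\tau$ (including $\tau=1$), so $J+J'=k$. Then $\langle y\rangle$ contains an involution if and only if $l-k+2J>0$, and its $-1$-eigenspace then has dimension $l-k+2J$. The same holds for $\langle-y\rangle$ with $n-k-l+2J'$ in place of $l-k+2J$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $p$ is odd, the $2$-part $2^\sigma$ of the order of an element $u\in\mathrm{GL}_n(q)$ is the largest $2$-part of the orders of its eigenvalues. If $\sigma\ge1$, the involution in $\langle u\rangle$ is $u^{2^{\sigma-1}N}$ for some odd $N$. It is semisimple, and it equals $-1$ exactly on the generalized eigenspaces of $u$ for eigenvalues $\mu$ with $v_2(\operatorname{ord}\mu)=\sigma$.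

Take $u=y$. By Lemma~\ref{lem:dims} its eigenvalues on $V_\tau$ are $\lambda(\tau)^{\pm1}$. If $S\ge2$, then $\sigma=S$ and the dimension is $\sum_{s(\tau)=S}\dim V_\tau=2\sum_{s(\tau)=S}m_\tau$. If $S\le 1$, the generalized eigenspaces for eigenvalues $\mu$ with $v_2(\operatorname{ord}\mu)=1$ fill the space $\bigoplus_{s(\tau)=1}V_\tau$ of dimension $(l-k+2m_0)+2(J-m_0)=l-k+2J$, and $\sigma=1$ if and only if this space is non-zero.

For $u=-y$ the eigenvalues are $-\lambda^{\pm1}$. Multiplication by $-1$ preserves $v_2(\operatorname{ord})$ when it is at least $2$ and interchanges the values $0$ and $1$. So (a) is unchanged, and in (b) the relevant space is $\bigoplus_{s(\tau)=0}V_\tau$, of dimension $(n-k-l+2m_1)+2(J'-m_1)$.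
\end{proof}

\begin{example}[$k=l=1$, $n=2$, $q=3$]\label{ex:one}
Here $T$ is a scalar $\tau$, and with $E=\mathrm{diag}(1,0)$,
\[
F=\begin{pmatrix}\tau&R\\ R'&1-\tau\end{pmatrix},\quad RR'=\tau(1-\tau),\qquad
xz=\begin{pmatrix}2\tau-1&2R\\-2R'&2\tau-1\end{pmatrix}.
\]
If $\tau=1$, $xz$ is unipotent and there is no involution; if $\tau=0$, $-xz$ is unipotent and $(xz)^3=-1$; if $\tau=-1$, then $RR'=1$ and $(xz)^2=-1$. This agrees with Lemma~\ref{lem:readoff}, since over $\mathbb F_3$ the values $s(1),s(0),s(-1)$ are $0,1,2$. The numbers of matrices $F$ with $\tau=1,0,-1$ are $5,5,2$. So $\tau$ is far from uniform here; it becomes nearly uniform only when $l-k$ and $n-k-l$ are large (Lemma~\ref{lem:uniform}).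
\end{example}

\begin{example}[$k=2$, $q=3$]\label{ex:two}
Suppose $T$ is uniform among the $81$ matrices in $M_2(\mathbb F_3)$ and $l\ge3$. We classify $T$ by its characteristic polynomial. The values of $s$ on $\mathbb F_3$ were found above. Let $i^2=-1$ in $\mathbb F_9$. For $\tau=i$, a root of $X^2+1$, we have $\lambda+\lambda^{-1}=1+i$ and $\lambda^2+\lambda^{-2}=(1+i)^2-2=1-i$, so $1+(\lambda+\lambda^{-1})+(\lambda^2+\lambda^{-2})=0$: $\lambda$ has order $5$ and $s=0$. Then $1-i$, a root of $X^2+X-1$, has $s=1$. For $\tau=-1+i$, a root of $X^2-X-1$, we get $\lambda+\lambda^{-1}=i$ and $\lambda^2+\lambda^{-2}=i^2-2=0$, so $\lambda^4=-1$ and $s=3$. The number of matrices with a given characteristic polynomial is $|\mathrm{GL}_2(3)|/8=6$ if it is irreducible, $|\mathrm{GL}_2(3)|/4=12$ if it has two distinct roots in $\mathbb F_3$, and $9$ if it has a double root. For the dimension of the $-1$-eigenspace of the involution in $\langle y\rangle$, Lemma~\ref{lem:readoff} gives: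
\begin{center}
\begin{tabular}{lll}
characteristic polynomials & matrices & dimension\\ \hline
$(X-1)^2,\ X^2+1$ & $9+6=15$ & $l-2$ \ ($J=0$)\\
$X(X-1)$ & $12$ & $l$ \ ($J=1$)\\
$X^2,\ X^2+X-1$ & $9+6=15$ & $l+2$ \ ($J=2$)\\
$X(X+1),\ (X-1)(X+1)$ & $12+12=24$ & $2$ \ ($S=2$)\\
$(X+1)^2,\ X^2-X-1$ & $9+6=15$ & $4$ \ ($S=2$, $S=3$)
\end{tabular}
\end{center}
Both features of the general case are visible. The condition $S\le1$ has a cost (probability $42/81$), and under this condition the middle value of $J$ is the least likely. If $T$ had $k$ independent eigenvalues in $\mathbb F_3$, the cost of $S\le1$ would be exponential in $k$; but a random polynomial of degree $k$ has only about $\log k$ irreducible factors, so one expects a power of $k$. We now find this power.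
\end{example}

\section{How often each value of $s$ occurs}\label{sec:count}

\begin{lemma}\label{lem:count}
Let $d\ge1$, $Q=q^d$ and $f=e+v_2(d)$. There is a sign $\epsilon=\epsilon_d\in\{\pm1\}$ with $v_2(Q-\epsilon)=f$ and $v_2(Q+\epsilon)=1$. The number of $\tau\in\mathbb F_Q$ with $s(\tau)=0$ and the number with $s(\tau)=1$ are both
\[
\frac{Q-\epsilon}{2^{f+1}}+\frac{Q+\epsilon}4 .
\]
The number with $s(\tau)=s$ is $(Q-\epsilon)\,2^{s-2-f}$ for $2\le s\le f$, and no $\tau\in\mathbb F_Q$ has $s(\tau)>f$.
\end{lemma}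

\begin{proof}
For $u\equiv1\pmod 8$ one has $v_2(u^d-1)=v_2(u-1)+v_2(d)$: an odd exponent does not change the valuation, and squaring adds $v_2(u+1)=1$. With $u=q^2$ this gives $v_2(Q^2-1)=f+1$. As $\gcd(Q-1,Q+1)=2$, one of $v_2(Q\mp1)$ is $1$ and the other is $f\ge2$.

If $\tau\in\mathbb F_Q$, then $\lambda$ is a root of $X^2-(4\tau-2)X+1$ over $\mathbb F_Q$, so either $\lambda\in\mathbb F_Q^*$ or $\lambda^Q=\lambda^{-1}$. Hence $\tau\mapsto\{\lambda^{\pm1}\}$ is a bijection from $\mathbb F_Q$ to the set of inverse pairs in $\mu_{Q-1}\cup\mu_{Q+1}$, where $\mu_N$ is the group of $N$-th roots of unity. The two groups meet in $\{\pm1\}$. Their elements of odd order number $(Q-\epsilon)/2^f$ in $\mu_{Q-\epsilon}$ and $(Q+\epsilon)/2$ in $\mu_{Q+\epsilon}$ and have only $1$ in common, so the number of inverse pairs of odd order is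
\[
\tfrac12\Big(\frac{Q-\epsilon}{2^f}-1\Big)+\tfrac12\Big(\frac{Q+\epsilon}2-1\Big)+1=\frac{Q-\epsilon}{2^{f+1}}+\frac{Q+\epsilon}4 .
\]
The map $\tau\mapsto1-\tau$, that is $\lambda\mapsto-\lambda$, exchanges $s=0$ and $s=1$. For $s\ge2$ only $\mu_{Q-\epsilon}$ contributes. For $2\le s\le f$ it has $2^{s-1}(Q-\epsilon)/2^f$ elements with $v_2(\operatorname{ord})=s$, none equal to its inverse, and for $s>f$ it has none.
\end{proof}

Galois conjugate elements $\tau$ have Galois conjugate $\lambda$ (up to inversion), so $s(\tau)$ depends only on the minimal polynomial of $\tau$ over $\mathbb F_q$. We may therefore speak of $s(\varphi)$ for a monic irreducible $\varphi\in\mathbb F_q[X]$, and define the following sets of monic irreducible polynomials: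
\[
\mathcal P_0=\{s=0\}\ni X-1,\qquad \mathcal P_1=\{s=1\}\ni X,\qquad
\mathcal P_0^\circ=\mathcal P_0\setminus\{X-1\},\qquad \mathcal P_1^\circ=\mathcal P_1\setminus\{X\},
\]
\[
\mathcal P_e=\{s=e\},\qquad \mathcal P_{<e}^\circ=\{s<e\}\setminus\{X,X-1\}\supseteq\mathcal P_0^\circ\cup\mathcal P_1^\circ .
\]
The sets $\mathcal P_0,\mathcal P_1$ are what Theorem~\ref{thm:disproof} needs. The last two sets and the versions without the eigenvalues $0$ and $1$ serve in Theorem~\ref{thm:sharp}.

For a set $\mathcal S$ of monic irreducible polynomials let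
\[
\Lambda_d(\mathcal S)=q^{-d}\,\#\{\tau\in\mathbb F_{q^d}:\text{the minimal polynomial of $\tau$ over $\mathbb F_q$ is in }\mathcal S\}\in[0,1].
\]
With $Q=q^d$, $\epsilon=\epsilon_d$, $v=v_2(d)$, Lemma~\ref{lem:count} gives
\begin{equation}\label{eq:Lambda}
\begin{aligned}
\Lambda_d(\mathcal P_0)=\Lambda_d(\mathcal P_1)&=2^{-e-1-v}(1-\epsilon/Q)+\tfrac14(1+\epsilon/Q),\\
\Lambda_d(\mathcal P_0^\circ)=\Lambda_d(\mathcal P_1^\circ)&=\Lambda_d(\mathcal P_0)-1/Q,\\
\Lambda_d(\mathcal P_e)&=2^{-2-v}(1-\epsilon/Q),\\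
\Lambda_d(\mathcal P_{<e}^\circ)&=\tfrac12(1+\epsilon/Q)+2^{-2-v}(1-\epsilon/Q)-2/Q .
\end{aligned}
\end{equation}
For the last line, the factor of $1-\epsilon/Q$ is $2^{-f}+\sum_{s=2}^{e-1}2^{s-2-f}=2^{e-2-f}=2^{-2-v}$.

\begin{lemma}\label{lem:average}
Let $g=g_q$ for $\mathcal S\in\{\mathcal P_0,\mathcal P_1,\mathcal P_0^\circ,\mathcal P_1^\circ\}$, $g=\frac16$ for $\mathcal S=\mathcal P_e$, and $g=\frac23$ for $\mathcal S=\mathcal P_{<e}^\circ$. There is an absolute constant $K\ge1$ such that for all $D\ge1$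
\[
\Big|\sum_{d\le D}\frac{\Lambda_d(\mathcal S)}d-g\log D\Big|\le K .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:Lambda}, up to errors of absolute value at most $3q^{-d}$, whose sum is bounded, $\Lambda_d$ equals $\frac14+2^{-e-1}2^{-v_2(d)}$, $\frac14 2^{-v_2(d)}$ and $\frac12+\frac14 2^{-v_2(d)}$ in the three cases. So it suffices to show that
\[
\sum_{d\le D}\frac{2^{-v_2(d)}}d=\tfrac23\log D+O(1).
\]
Now $2^{-v_2(d)}=1-\sum_{i\ge1,\,2^i\mid d}2^{-i}$. Writing $d=2^id'$ in the $i$-th term, the left side is
\[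
\log D+O(1)-\sum_{i\ge1,\,2^i\le D}4^{-i}\big(\log(D/2^i)+O(1)\big)=\Big(1-\sum_{i\ge1,\,2^i\le D}4^{-i}\Big)\log D+O(1),
\]
and $\sum_{i\ge1}4^{-i}=\frac13$, with the terms for $2^i>D$ adding up to $O(D^{-2})$.
\end{proof}

\section{Characteristic polynomials of random matrices}\label{sec:random}

Put $\omega_m=\prod_{i=1}^m(1-q^{-i})$, so that $|\mathrm{GL}_m(q)|=q^{m^2}\omega_m$. As $q\ge3$,
\[
\tfrac59=\tfrac23\cdot\tfrac56=\big(1-\tfrac13\big)\Big(1-\sum_{i\ge2}3^{-i}\Big)\le\omega_m\le1 .
\]
For a set $\mathcal S$ of monic irreducible polynomials, an \emph{$\mathcal S$-polynomial} is a monic polynomial all of whose irreducible factors are in $\mathcal S$. Let $p_m(\mathcal S)$ be the probability that a uniform $T\in M_m(\mathbb F_q)$ has an $\mathcal S$-polynomial as its characteristic polynomial ($p_0=1$), and let $a_m(\mathcal S)=q^{-m}\#\{\mathcal S\text{-polynomials of degree }m\}$ be the corresponding probability for a random monic polynomial. The aim of this section is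
\[
p_m(\mathcal S)\asymp(1+m)^{g-1}
\]
for the sets of Lemma~\ref{lem:average}, with one exception for $q=3$, $m=1$ (Proposition~\ref{prop:estimates}). We pass first from matrices to polynomials, then from polynomials to the frequencies $\Lambda_d$.

\begin{lemma}\label{lem:matrices}
\begin{enumerate}
\item[(a)] $\sum_m a_mu^m=\exp\big(\sum_{d\ge1}\Lambda_du^d/d\big)$.
\item[(b)] If $\mathcal S_1\cap\mathcal S_2=\emptyset$, the probability that a uniform $T\in M_m(\mathbb F_q)$ has characteristic polynomial $f_1f_2$, with $f_i$ an $\mathcal S_i$-polynomial and $\deg f_1=j$, is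
\[
\frac{\omega_m}{\omega_j\omega_{m-j}}\,p_j(\mathcal S_1)\,p_{m-j}(\mathcal S_2).
\]
\item[(c)] $\omega_ma_m\le p_m\le\frac95\sum_{i=0}^mq^{-i}a_{m-i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By unique factorization $\sum a_mu^m=\prod_{\varphi\in\mathcal S}(1-(u/q)^{\deg\varphi})^{-1}$. The coefficient of $u^d$ in its logarithm is $q^{-d}d^{-1}\sum_{b\mid d}b\,\#\{\varphi\in\mathcal S:\deg\varphi=b\}=\Lambda_d/d$.

(b) Such a $T$ is the same as a decomposition $\mathbb F_q^m=\ker f_1(T)\oplus\ker f_2(T)$ with an operator of the right kind on each summand. There are $|\mathrm{GL}_m(q)|/(|\mathrm{GL}_j(q)||\mathrm{GL}_{m-j}(q)|)$ decompositions into spaces of dimensions $j,m-j$, hence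
\[
\frac{|\mathrm{GL}_m(q)|}{|\mathrm{GL}_j(q)||\mathrm{GL}_{m-j}(q)|}\cdot q^{j^2}p_j(\mathcal S_1)\cdot q^{(m-j)^2}p_{m-j}(\mathcal S_2)
\]
operators $T$. Divide by $q^{m^2}$.

(c) For $\varphi\in\mathcal S$ of degree $b$ let $\nu_m(\varphi)$ be the number of $T\in M_{bm}(\mathbb F_q)$ with characteristic polynomial $\varphi^m$, divided by $|\mathrm{GL}_{bm}(q)|$. The argument of (b), with one summand for each irreducible factor, shows that
\[
\sum_m\frac{p_m}{\omega_m}u^m=\sum_m\frac{q^{m^2}p_m}{|\mathrm{GL}_m(q)|}u^m=\prod_{\varphi\in\mathcal S}\Big(\sum_m\nu_m(\varphi)u^{bm}\Big).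
\]
To compute $\nu_m(\varphi)$, put $Q=q^b$ and write $T=T_s+N$ with $T_s$ semisimple, $N$ nilpotent and $T_sN=NT_s$; this Jordan decomposition exists over $\mathbb F_q$ and is unique. The characteristic polynomial of $T$ is $\varphi^m$ if and only if $\varphi(T_s)=0$. The $T_s$ with $\varphi(T_s)=0$ form one conjugacy class. They make $\mathbb F_q^{bm}$ an $m$-dimensional space over $\mathbb F_q[X]/(\varphi)\cong\mathbb F_Q$, and the algebra commuting with $T_s$ is $M_m(\mathbb F_Q)$. Given $T_s$, $N$ is any nilpotent element of that algebra. By Fine and Herstein \cite{fineherstein}, $M_m(\mathbb F_Q)$ has $Q^{m^2-m}$ nilpotent elements, so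
\[
\nu_m(\varphi)=\frac{Q^{m^2-m}}{|\mathrm{GL}_m(Q)|}=\frac{Q^{-m}}{(1-Q^{-1})\cdots(1-Q^{-m})} .
\]
Euler's identity $\sum_m X^m/\big((1-Y)\cdots(1-Y^m)\big)=\prod_{i\ge0}(1-XY^i)^{-1}$ gives
\[
\sum_m\nu_m(\varphi)u^{bm}=\prod_{i\ge1}\big(1-u^bq^{-ib}\big)^{-1}.
\]
In the product over $\varphi\in\mathcal S$, the factors with $i=1$ give $\sum a_mu^m$. The factors with $i\ge2$ give a series with nonnegative coefficients and constant term $1$, which already yields $p_m/\omega_m\ge a_m$. This series is dominated coefficientwise by the product over \emph{all} monic irreducible $\varphi$. Since $\prod_\varphi(1-v^{\deg\varphi})^{-1}=(1-qv)^{-1}$, that product is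
\[
\prod_{i\ge2}\big(1-uq^{1-i}\big)^{-1}=\prod_{i\ge1}\big(1-uq^{-i}\big)^{-1}=\sum_m\frac{q^{-m}}{\omega_m}u^m,
\]
again by Euler's identity. Hence $p_m\le\omega_m\sum_{i=0}^m\omega_i^{-1}q^{-i}a_{m-i}\le\frac95\sum_{i=0}^mq^{-i}a_{m-i}$.
\end{proof}

If $\Lambda_d$ were equal to a constant $g$, the series in Lemma~\ref{lem:matrices}(a) would be $(1-u)^{-g}$, with coefficients of order $m^{g-1}$. Our $\Lambda_d$ fluctuate with $v_2(d)$ and have only the average $g$. For an upper bound the average suffices. For a lower bound it does not: if $\Lambda_d=1$ for $d$ even and $0$ for $d$ odd, the average is $\frac12$ and the series is $(1-u^2)^{-1/2}$, whose odd coefficients vanish. Part (b) below therefore asks for a uniform lower bound on $\Lambda_d$ for odd $d$. It does not ask for one for even $d$, where $\Lambda_d(\mathcal P_e)$ becomes arbitrarily small.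

\begin{lemma}\label{lem:coeff}
Let $\Lambda_d\in[0,1]$, $0<g\le1$ and $K\ge1$ be such that $|\sum_{d\le D}\Lambda_d/d-g\log D|\le K$ for all $D\ge1$, and let $H(u)=\sum a_mu^m=\exp\sum_{d\ge1}\Lambda_du^d/d$.
\begin{enumerate}
\item[(a)] $a_m\le \exp(K)\,m^{g-1}$ for $m\ge1$.
\item[(b)] If $\Lambda_d\ge\delta>0$ for all odd $d\ge3$, then $a_m\ge c(1+m)^{g-1}$ for all $m\ge24$, with $c=c(K,\delta)>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Comparing coefficients in $uH'=H\sum\Lambda_du^d$ gives
\begin{equation}\label{eq:rec}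
ma_m=\sum_{d=1}^m\Lambda_da_{m-d}.
\end{equation}
The $a_i$ with $i\le m$ are also coefficients of $\exp\sum_{d\le m}\Lambda_du^d/d$, a series with nonnegative coefficients. So $ma_m\le\sum_{i\le m}a_i\le\exp\big(\sum_{d\le m}\Lambda_d/d\big)\le \exp(K)\,m^g$.

(b) Let $S_M=\sum_{i\le M}a_i$. We first bound these sums from below: we claim
\begin{equation}\label{eq:claim}
S_M\ge c_1(1+M)^g\quad\text{for all }M\ge0,\qquad c_1=c_1(K)>0 .
\end{equation}
Let $N\ge1$ be an integer and $\rho=\exp(-1/N)$. Since $\rho^d\ge1-d/N$,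
\[
\log H(\rho)\ge\sum_{d\le N}\frac{\Lambda_d}d\Big(1-\frac dN\Big)\ge g\log N-K-1 .
\]
Let $L=\lceil2K+2\rceil$ and $M=LN$. As $\rho^{-1}-1\ge1/N$, we have $\sum_{i>M}\rho^i=\rho^M/(\rho^{-1}-1)\le N\rho^M=N\exp(-L)$. By (a), and as $M\ge N$ and $g\le1$,
\[
\sum_{i>M}a_i\rho^i\le \exp(K)M^{g-1}\sum_{i>M}\rho^i\le \exp(K-L)N^g\le\tfrac12\exp(-K-1)N^g .
\]
Hence $S_{LN}\ge\sum_{i\le LN}a_i\rho^i\ge\frac12\exp(-K-1)N^g$. For arbitrary $M\ge L$ apply this with $N=\lfloor M/L\rfloor\ge(1+M)/(4L)$; for $M<L$ use $S_M\ge a_0=1$. This proves \eqref{eq:claim}.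

To pass from sums to single coefficients we use \eqref{eq:rec}, but only the terms with $d$ odd, so parity enters. Let $S_M^\pi$ be the sum of $a_i$ over $i\le M$ with $i\equiv\pi\pmod2$. For $i\ge3$,
\begin{equation}\label{eq:parity}
ia_i\ge\delta\sum_{\substack{3\le d\le i\\ d\text{ odd}}}a_{i-d}=\delta S_{i-3}^{\,i-1}.
\end{equation}
Let $m\ge24$, $M=\lfloor m/2\rfloor$ and $\pi\equiv m-1\pmod 2$. By \eqref{eq:parity} with $i=m$ we need a lower bound for $S_{m-3}^\pi$. Certainly $S_{m-3}^\pi\ge S_M^\pi$. We compare it also with the other parity: by \eqref{eq:parity}, every $i\equiv\pi$ with $M+3\le i\le m-3$ has $a_i\ge\frac\delta mS_M^{\pi+1}$, and there are at least $(m-M-6)/2\ge m/4-3\ge m/8$ such $i$. So $S_{m-3}^\pi\ge\frac\delta8S_M^{\pi+1}$. Adding the two bounds and using $\delta\le1$,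
\[
2S_{m-3}^\pi\ge\tfrac\delta8S_M\ge\tfrac\delta8c_1\Big(\frac{1+m}2\Big)^g .
\]
Therefore $ma_m\ge\delta S_{m-3}^\pi\ge c(1+m)^g$.
\end{proof}

\begin{proposition}\label{prop:estimates}
Let $\mathcal S$ and $g$ be as in Lemma~\ref{lem:average}. With absolute constants,
\[
c(1+m)^{g-1}\le p_m(\mathcal S)\le C(1+m)^{g-1}\qquad\text{for all }m\ge0,
\]
except that for $\mathcal S\in\{\mathcal P_0^\circ,\mathcal P_1^\circ,\mathcal P_{<e}^\circ\}$ the lower bound is not claimed when $(q,m)=(3,1)$.
\end{proposition}

\begin{proof}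
\emph{Upper bound.} By Lemma~\ref{lem:coeff}(a) and $a_0=1$ we have $a_m\le C(1+m)^{g-1}$ for all $m\ge0$. As $1+m\le(1+m-i)(1+i)$, Lemma~\ref{lem:matrices}(c) gives
\[
p_m\le C\sum_{i=0}^m3^{-i}(1+m-i)^{g-1}\le C(1+m)^{g-1}\sum_{i\ge0}3^{-i}(1+i)^{1-g}\le C(1+m)^{g-1}.
\]

\emph{Lower bound, $m\ge24$.} Let $d\ge3$ be odd, so $Q\ge27$. By \eqref{eq:Lambda}, $\Lambda_d(\mathcal P_0^\circ)=\Lambda_d(\mathcal P_1^\circ)\ge\frac14-\frac5{4Q}\ge\frac14-\frac5{108}>\frac15$ and $\Lambda_d(\mathcal P_e)\ge\frac14(1-\frac1{27})>\frac15$. Each of the other sets contains $\mathcal P_0^\circ$ or $\mathcal P_1^\circ$. Apply Lemma~\ref{lem:coeff}(b) with $\delta=\frac15$, and $p_m\ge\frac59a_m$.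

\emph{Lower bound, $m<24$.} Again $p_m\ge\frac59a_m$, so we must bound $a_m$ below by an absolute constant. By Lemma~\ref{lem:matrices}(a), $a_m\ge\Lambda_1^m/m!$, so it is enough that $\Lambda_1\ge\frac1{10}$.
\begin{itemize}
\item For $\mathcal P_e$: $\Lambda_1\ge\frac14\cdot\frac23=\frac16$.
\item For $\mathcal P_0^\circ,\mathcal P_1^\circ$ and $q\ge5$: if $q=5$, then $e=2$, $\epsilon_1=1$ and Lemma~\ref{lem:count} gives $\frac48+\frac64-1=1$ element, so $\Lambda_1=\frac15$; if $q=7$, then $e=3$, $\epsilon_1=-1$ and there is $\frac8{16}+\frac64-1=1$ element, so $\Lambda_1=\frac17$; if $q\ge9$, then $\Lambda_1\ge\frac14-\frac5{4q}\ge\frac19$. The bounds hold a fortiori for the larger sets $\mathcal P_0,\mathcal P_1,\mathcal P_{<e}^\circ$.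
\item For $\mathcal P_0,\mathcal P_1$ and $q=3$: $\Lambda_1=\frac13$, from the elements $1$ and $0$ respectively.
\item For $\mathcal P_0^\circ,\mathcal P_1^\circ,\mathcal P_{<e}^\circ$ and $q=3$: finitely many $m$ are involved, so it suffices that $a_m>0$ for $m\neq1$. By Lemma~\ref{lem:count} the number of $\tau\ne1$ with $s(\tau)=0$ is $\frac48+\frac24-1=0$ in $\mathbb F_3$, $\frac8{16}+\frac{10}4-1=2$ in $\mathbb F_9$ and $\frac{28}8+\frac{26}4-1=9$ in $\mathbb F_{27}$. Hence $\mathcal P_0^\circ$ contains polynomials of degrees $2$ and $3$, and so do $\mathcal P_1^\circ$ (by $\tau\mapsto1-\tau$) and $\mathcal P_{<e}^\circ$. Every $m\ge0$ with $m\ne1$ is a sum of $2$'s and $3$'s.\qedhere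
\end{itemize}
\end{proof}

The exception is genuine: over $\mathbb F_3$ the only linear polynomial with $s=0$ is $X-1$, the only one with $s=1$ is $X$, and $e=2$.

\section{The disproof}\label{sec:proof1}

It remains to see that $T$ is nearly uniform when $l-k$ and $n-k-l$ are large. The idea is to write $F=BD$ with $B$ having $l$ columns. Then $T$ is a product of a block of $B$ and a block of $D$, and outside a rare event the block of $D$ is unconstrained.

\begin{lemma}\label{lem:uniform}
Let $k\le l$ and $k+l\le n$. Fix an idempotent $E$ of rank $k$ and let $F$ be a uniform idempotent of rank $l$. There is an event $\Omega$ with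
\[
\Pr(\Omega^c)\le\tfrac9{10}\big(q^{-(l-k)}+q^{-(n-k-l)}\big)
\]
such that, conditionally on $\Omega$, $T=EF|_{\operatorname{im}E}$ is uniform in $M_k(\mathbb F_q)$.
\end{lemma}

\begin{proof}
Take $E=\mathrm{diag}(1_k,0)$, so that $T$ is the upper left $k\times k$ block of $F$. Write $F=BD$ with $B\in\mathbb F_q^{n\times l}$, $D\in\mathbb F_q^{l\times n}$ and $DB=1$. The columns of $B$ form an arbitrary basis of $\operatorname{im}F$, and $F$ and $B$ determine $D$; so each $F$ arises from $|\mathrm{GL}_l(q)|$ pairs, and we may take the pair $(B,D)$ uniform. Every $B$ of rank $l$ has $q^{l(n-l)}$ left inverses. So $B$ is uniform among matrices of rank $l$, and given $B$, $D$ is a uniform left inverse of $B$.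

Let $B_1,B_2$ be the first $k$ and the last $n-k$ rows of $B$, and $D_1,D_2$ the first $k$ and last $n-k$ columns of $D$. Then $T=B_1D_1$, and the condition on $D$ is $D_1B_1+D_2B_2=1$. Let
\[
\Omega=\{\operatorname{rank}B_1=k,\ \operatorname{rank}B_2=l\}.
\]
Fix $B$ in $\Omega$. As $B_2$ has independent columns, for every $D_1$ the equation $D_2B_2=1-D_1B_1$ has exactly $q^{l(n-k-l)}$ solutions $D_2$. Hence $D_1$ is uniform. As $B_1$ has independent rows, $D_1\mapsto B_1D_1$ is linear and onto $M_k(\mathbb F_q)$, so $T$ is uniform.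

For a uniform $n\times l$ matrix $B$, a dependence among the $k$ rows of $B_1$ is given by one of $(q^k-1)/(q-1)$ vectors up to scalars, each with probability $q^{-l}$. So $\operatorname{rank}B_1<k$ has probability at most $q^{k-l}/(q-1)$. In the same way, considering the $l$ columns of $B_2$, $\operatorname{rank}B_2<l$ has probability at most $q^{k+l-n}/(q-1)$. Conditioning on $\operatorname{rank}B=l$, an event of probability $\omega_n/\omega_{n-l}\ge\frac59$, multiplies these by at most $\frac95$; and $q-1\ge2$.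
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $k=2a$, $l=8a$ and $h_3=l-k+2j=6a+2j\le10a$. These dimensions are chosen so that $k+l=10a<n/2$, that $l-k$ and $n-k-l$ are large compared with $\log k$, and that $2k<l-k$. The surjections $C(h)\to\bar C(h)$ are equivariant, so uniform elements of $\mathcal C_1,\mathcal C_2$ are the images of uniform $x\in C(k)$, $z\in C(l)$.

\emph{Passage to $\mathrm{SL}_n(q)$.} We claim that the event defining $P$ occurs if and only if $\langle xz\rangle$ contains an involution with $-1$-eigenspace of dimension $h_3$. ``If'' is clear. Conversely let $(xz)^\kappa=\zeta i$ with $i\in C(h_3)$ and $\zeta$ a scalar. The element $xz$ is the identity on $\ker E\cap\ker F$, which has codimension at most $k+l<n/2$. So $\zeta i$ has eigenvalue $1$, whence $\zeta=\pm1$, and $(xz)^\kappa=\pm i$ is an involution with $-1$-eigenspace of dimension $h_3$ or $n-h_3$. This dimension is at most $k+l<n/2$, while $n-h_3\ge n-10a>n/2$. So it is $h_3$.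

\emph{Passage to $T$.} Use Lemma~\ref{lem:readoff}. If $S\ge2$, the involution has $-1$-eigenspace of dimension at most $2k=4a<6a\le h_3$. So the event is exactly that all eigenvalues $\tau$ of $T$ have $s(\tau)\le1$ and $J=j$; that is, the characteristic polynomial of $T$ is a $\mathcal P_1$-polynomial of degree $j$ times a $\mathcal P_0$-polynomial of degree $k-j$. For uniform $T\in M_k(\mathbb F_q)$ this has probability, by Lemma~\ref{lem:matrices}(b) and Proposition~\ref{prop:estimates},
\[
U_j=\frac{\omega_k}{\omega_j\omega_{k-j}}\,p_j(\mathcal P_1)\,p_{k-j}(\mathcal P_0)\asymp\big((1+j)(1+k-j)\big)^{g_q-1}.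
\]

\emph{The error.} Fix $x$ and apply Lemma~\ref{lem:uniform}. Here $l-k=6a$ and $n-k-l\ge10a+1$, so $\Pr(\Omega^c)\le\frac9{10}(3^{-6a}+3^{-10a-1})\le3^{-6a}$ and
\[
\tfrac12U_j\le\Pr(\Omega)U_j\le P\le U_j+3^{-6a}.
\]
Since $(1+j)(1+k-j)\le(1+2a)^2\le3^{2a}$ and $-1<g_q-1<0$, we have $3^{-6a}\le\big((1+j)(1+k-j)\big)^{g_q-1}$. So $P\asymp\big((1+j)(1+2a-j)\big)^{g_q-1}$, and $g_q-1=-\theta_q/2$.

For $j=a$ this says $P\asymp(1+a)^{-\theta_q}$. Since $r/20<1+a\le r$, we get $P\asymp r^{-\theta_q}$, and $\theta_q\ge\frac43$.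
\end{proof}

\begin{remark}
Summing over $j$ gives the first payment of the introduction. We have $\sum_{j\le k}((1+j)(1+k-j))^{g_q-1}\asymp(1+k)^{2g_q-1}$ (on either half of the range one factor is $\asymp1+k$, and $\sum_{j\le k/2}(1+j)^{g_q-1}\asymp(1+k)^{g_q}$). So for uniform $T$ the probability of $S\le1$ is $\asymp(1+k)^{-(1-2g_q)}$. The inequality $2k<l-k$ keeps the case $S\ge2$ from contributing. When $h_3\le 2k$ is even that case does contribute, and in the setting of Section~\ref{sec:proof2} it alone gives at least $c\,r^{-7/6}$.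
\end{remark}

\section{The sharp lower bound for $n$ odd}\label{sec:proof2}

Now $k$ and $l$ are arbitrary, and $l-k$ or $n-k-l$ may be zero or small. Lemma~\ref{lem:uniform} then gives no useful bound, and $T$ need not be close to uniform (Example~\ref{ex:one}). We count pairs directly instead. The count is clean when $T$ avoids the eigenvalues $0$ and $1$. Because of the exception $(q,m)=(3,1)$ in Proposition~\ref{prop:estimates} we must also admit each of them with multiplicity one. By convention $M_0(\mathbb F_q)$ consists of one matrix, with characteristic polynomial $1$.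

\begin{lemma}\label{lem:pairs}
Let $k\le l$, $w=l-k$ and $w'=n-k-l\ge0$, and let $x,z$ be independent uniform elements of $\mathrm{GL}_n(q)$ with square $1$ and multiplicities $k,l$. Let $i_0,i_1\in\{0,1\}$ with $k'=k-i_0-i_1\ge0$, and let $\mathcal T\subseteq M_{k'}(\mathbb F_q)$ be a conjugation-invariant set of matrices without eigenvalues $0,1$. The probability that $m_0=i_0$, $m_1=i_1$ and $T$ acts on the sum of its other generalized eigenspaces, in some and hence every basis, by an element of $\mathcal T$ is at least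
\[
\big(\tfrac59\big)^4q^{-i_0-i_1}\,\frac{\#\mathcal T}{q^{k'^2}} .
\]
\end{lemma}

\begin{proof}
Consider decompositions $V=V_0\oplus V_1\oplus M$ of dimensions $w+2i_0$, $w'+2i_1$, $2k'$ (these add up to $n$), with pairs $(x,z)$ preserving the three summands such that
\begin{itemize}
\item on $V_0$ the multiplicities are $(i_0,w+i_0)$ and $-xz$ is unipotent;
\item on $V_1$ the multiplicities are $(i_1,i_1)$ and $xz$ is unipotent;
\item on $M$ the multiplicities are $(k',k')$ and the operator $T$ of the pair is in $\mathcal T$.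
\end{itemize}
The total multiplicities are $k$ and $l$, and $T$ is as required. On $M$, Lemma~\ref{lem:dims} shows that the generalized eigenspaces of $t$ for $\pm2$ vanish. So $V_0$, $V_1$ and $M$ are the generalized eigenspaces of $t$ for $-2$, for $2$, and the sum of all others: the decomposition is recovered from $(x,z)$. If $\nu_0,\nu_1,\nu_M$ are the numbers of admissible pairs on fixed spaces of the three kinds, we obtain
\begin{equation}\label{eq:pairs}
|\mathrm{GL}_n|\cdot\frac{\nu_0}{|\mathrm{GL}_{w+2i_0}|}\cdot\frac{\nu_1}{|\mathrm{GL}_{w'+2i_1}|}\cdot\frac{\nu_M}{|\mathrm{GL}_{2k'}|}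
\end{equation}
pairs, where $\mathrm{GL}_m=\mathrm{GL}_m(q)$.

\emph{The factor $\nu_M$.} There are $|\mathrm{GL}_{2k'}|/|\mathrm{GL}_{k'}|^2$ idempotents $E$ of rank $k'$. Let $E=\mathrm{diag}(1,0)$ and let $F=\begin{pmatrix}T&R\\ R'&U\end{pmatrix}$ be an idempotent of rank $k'$ with $T\in\mathcal T$. As $T$ is invertible and $\operatorname{rank}F=k'$, $U=R'T^{-1}R$. The upper left block of $F^2=F$ gives $RR'=T(1-T)$, which is invertible. So $R\in\mathrm{GL}_{k'}$ and $R'=R^{-1}T(1-T)$. Conversely, for every $R\in\mathrm{GL}_{k'}$, with $R',U$ so defined,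
\[
F=\begin{pmatrix}1\\R'T^{-1}\end{pmatrix}\begin{pmatrix}T&R\end{pmatrix},\qquad \begin{pmatrix}T&R\end{pmatrix}\begin{pmatrix}1\\R'T^{-1}\end{pmatrix}=T+RR'T^{-1}=T+(1-T)=1,
\]
so $F$ is an idempotent of rank $k'$. Hence $\nu_M/|\mathrm{GL}_{2k'}|=\#\mathcal T/|\mathrm{GL}_{k'}|\ge\#\mathcal T\,q^{-k'^2}$.

\emph{The factor $\nu_0$.} If $i_0=0$, then $x=1$, $z=-1$, $\nu_0=1$ and $\nu_0/|\mathrm{GL}_w|\ge q^{-w^2}$. Let $i_0=1$ and $N=w+2$. Then $x=1-2E$ and $-z=1-2F'$ with $E,F'$ of rank one. By Lemma~\ref{lem:dims}, applied to the pair $(x,-z)$, $-xz$ is unipotent if and only if $EF'$ acts on $\operatorname{im}E$ as $1$. For $E=\mathrm{diag}(1,0,\dots,0)$ these $F'$ are the matrices $b\beta^{T}$ (column times row) with $b_1=\beta_1=1$ and $\sum_{\iota\ge2}b_\iota\beta_\iota=0$. The number of solutions is $q^{N-1}+(q^{N-1}-1)q^{N-2}\ge q^{2N-3}$ (according to whether $(b_2,\dots,b_N)$ vanishes or not). There are $|\mathrm{GL}_N|/\big((q-1)|\mathrm{GL}_{N-1}|\big)$ choices of $E$, so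
\[
\frac{\nu_0}{|\mathrm{GL}_N|}\ge\frac{q^{2N-3}}{(q-1)|\mathrm{GL}_{N-1}|}\ge q^{2N-4-(N-1)^2}=q^{2w-(w+1)^2}=q^{-w^2-1}.
\]
In both cases $\nu_0/|\mathrm{GL}_{w+2i_0}|\ge q^{-w^2-i_0}$.

\emph{The factor $\nu_1$.} If $i_1=0$, then $x=z=1$ and $\nu_1=1$. If $i_1=1$, the count just made applies to $(x,z)$ instead of $(x,-z)$ and with $N=w'+2$. So $\nu_1/|\mathrm{GL}_{w'+2i_1}|\ge q^{-w'^2-i_1}$.

The total number of pairs $(x,z)$ is $|\mathrm{GL}_n|^2/\big(|\mathrm{GL}_k||\mathrm{GL}_{n-k}||\mathrm{GL}_l||\mathrm{GL}_{n-l}|\big)$. Dividing \eqref{eq:pairs} by it, the probability is at least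
\[
\frac{|\mathrm{GL}_k||\mathrm{GL}_{n-k}||\mathrm{GL}_l||\mathrm{GL}_{n-l}|}{|\mathrm{GL}_n|}\;q^{-w^2-w'^2-i_0-i_1}\,\frac{\#\mathcal T}{q^{k'^2}} .
\]
Finally $\frac59q^{m^2}\le|\mathrm{GL}_m|\le q^{m^2}$, and all powers of $q$ in front of $q^{-i_0-i_1}$ cancel because
\[
k^2+(n-k)^2+l^2+(n-l)^2-n^2=(l-k)^2+(n-k-l)^2 .\qedhere
\]
\end{proof}

Let $n\ge3$ be odd. The center $Z$ of $\mathrm{SL}_n(q)$ has odd order $\gcd(n,q-1)$, so every involution of $\mathrm{PSL}_n(q)$ lifts to exactly one involution of $\mathrm{SL}_n(q)$: if $u\in\mathrm{SL}_n(q)$ is any lift, then $u^{|Z|}\in uZ$ (as $u^2\in Z$ and $|Z|$ is odd) is an involution, and no other element of $uZ$ is one. The classes of involutions are therefore $\bar C(h)$, $h=2,4,\dots,n-1$.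

\begin{proposition}\label{prop:list}
Let $n\ge3$ be odd and let $h_1,h_2,h_3\in\{2,4,\dots,n-1\}$. Put $k=\min(h_1,n-h_1)$ and $l=\min(h_2,n-h_2)$, and assume $k\le l$, as we may by symmetry. Let $\varepsilon=1$ if $h_1,h_2$ are both less than $n/2$ or both greater than $n/2$, and $\varepsilon=-1$ otherwise. Let $w^*=l-k$ if $\varepsilon=1$, and $w^*=n-k-l$ if $\varepsilon=-1$. Put
\[
X=\{2j:1\le j\le k\},\qquad Y=\{w^*+2j:0\le j\le k\}\setminus\{0\}.
\]
Then $P\big(\bar C(h_1),\bar C(h_2),\bar C(h_3)\big)\neq0$ if and only if $h_3\in X\cup Y$, and in this case $P\ge c\,r^{-\theta_q}$ with an absolute $c>0$.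
\end{proposition}

\begin{proof}
Interchanging $x$ and $z$ is harmless since $\langle xz\rangle=\langle zx\rangle$. Let $x\in C(h_1)$, $z\in C(h_2)$ be uniform. If $(xz)^\kappa=\zeta i$ with $\zeta\in Z$ and $i\in C(h_3)$, then $(xz)^{\kappa|Z|}=i$. So the event defining $P$ is that $\langle xz\rangle$ contains an involution with $-1$-eigenspace of dimension $h_3$.

Write $x=\pm x'$ and $z=\pm z'$ with $x',z'\in\mathrm{GL}_n(q)$ of multiplicities $k,l$; they are independent and uniform, and $xz=\varepsilon y$ with $y=x'z'$. From now on $T$, $S$, $J$, $J'$ refer to the pair $(x',z')$. Here $k\ge1$ and $k,l\le(n-1)/2$, so $w'=n-k-l\ge1$. By Lemma~\ref{lem:readoff}, $P\ne0$ forces $h_3\in X$ (if $S\ge2$) or $h_3\in Y$ (if $S\le1$). It remains to prove the lower bound for $h_3\in X\cup Y$. Note that $1+k\le1+r/2\le r$.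

\emph{Case $h_3=w^*+2j\in Y$.} Let $\varepsilon=1$. By Lemma~\ref{lem:readoff}(b) it suffices that all eigenvalues of $T$ have $s\le1$ and $J=j$. Use Lemma~\ref{lem:pairs} with $i_0=i_1=0$, except that for $q=3$ we take $i_0=1$ if $j=1$, and $i_1=1$ if $k-j=1$. Let $\mathcal T$ be the set of matrices in $M_{k'}(\mathbb F_q)$ whose characteristic polynomial is a $\mathcal P_1^\circ$-polynomial of degree $j-i_0$ times a $\mathcal P_0^\circ$-polynomial of degree $k-j-i_1$. The eigenvalues $0$ and $1$ count toward $J$ and $J'$ respectively by \eqref{eq:special}, so $J=i_0+(j-i_0)=j$. The choice of $i_0,i_1$ avoids the exceptional case of Proposition~\ref{prop:estimates}, and $q^{-i_0-i_1}\ge\frac19$. Lemma~\ref{lem:matrices}(b) and Proposition~\ref{prop:estimates} give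
\[
P\ge c\big((1+j)(1+k-j)\big)^{g_q-1}\ge c(1+k)^{2g_q-2}=c(1+k)^{-\theta_q}\ge c\,r^{-\theta_q}.
\]
Let $\varepsilon=-1$. Now it suffices that all eigenvalues of $T$ have $s\le1$ and $J'=j$. Take $\mathcal P_0^\circ$-polynomials of degree $j-i_1$ times $\mathcal P_1^\circ$-polynomials of degree $k-j-i_0$, where $i_0=i_1=0$ except that for $q=3$ we take $i_1=1$ if $j=1$, and $i_0=1$ if $k-j=1$. The same estimate results.

\emph{Case $h_3=2j\in X$.} By Lemma~\ref{lem:readoff}(a) it suffices, for both signs $\varepsilon$, that all eigenvalues of $T$ have $s\le e$ and that exactly $j$ of them, with multiplicity, have $s=e$: as $j\ge1$ and $e\ge2$, we then have $S=e\ge2$, and the dimension is $2j$. Apply Lemma~\ref{lem:pairs} with $i_1=0$, and $i_0=0$ unless $q=3$ and $k-j=1$, in which case $i_0=1$ (recall $s(0)=1<e$). Let $\mathcal T$ be the set of matrices in $M_{k'}(\mathbb F_q)$ whose characteristic polynomial is a $\mathcal P_e$-polynomial of degree $j$ times a $\mathcal P_{<e}^\circ$-polynomial of degree $k-j-i_0$. Here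 the exponents $g-1$ are $-\frac56$ and $-\frac13$, and
\[
P\ge c(1+j)^{-5/6}(1+k-j)^{-1/3}\ge c(1+k)^{-7/6}\ge c\,r^{-7/6}\ge c\,r^{-\theta_q},
\]
since $\theta_q\ge\frac43>\frac76$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The lower bound is Proposition~\ref{prop:list}, and $r^{-\theta_q}\ge r^{-3/2}$. For $n\ge21$ odd, Theorem~\ref{thm:disproof} provides triples with $0<P\le Cr^{-\theta_q}$, so the exponent $\theta_q$ cannot be improved for any $q$. If $2^{e_q}\ge\log r$, then
\[
r^{-\theta_q}=r^{-3/2}\exp\big(\tfrac23\,2^{-e_q}\log r\big)\le \exp(\tfrac23)\,r^{-3/2},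
\]
so in these groups, for $n\ge21$, the triples of Theorem~\ref{thm:disproof} have $0<P\le Cr^{-3/2}$ with $C$ absolute. For $q=3^{2^s}$ we have $v_2(q^2-1)=v_2(9^{2^s}-1)=3+s$, so $e_q=s+2$, and the condition holds once $2^{s+2}\ge\log r$. Hence the exponent $\frac32$ is best possible uniformly in $q$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Constructive Membership Testing In Black-Box Groups}, \url{http://www.maths.qmul.ac.uk/%7Eraw/pubs_files/rybalgold.pdf}
\bibitem{fineherstein} Fine and Herstein, Illinois J. Math. 2 (1958).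
\bibitem{glauberman} Glauberman, J. Algebra 4 (1966).
\end{thebibliography}

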